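# A four-segment curve as the primitive ideal space of a nuclear C\*-algebra

Conventions. "Ideal" means closed two-sided ideal. On subsets of $[0,1]^I$, "Euclidean" refers to the usual compact metrizable product topology, and $x\le z$ is the coordinatewise order. An *upper set* contains, with $x$, every $z\ge x$. Hilbert modules are right modules, with inner products linear in the second variable. $\mathbb N=\{1,2,\dots\}$.

## 1. The lsc topology, sober spaces, primitive ideals, nuclearity

**Definition (lsc topology).** $[0,1]_{\mathrm{lsc}}$ is the set $[0,1]$ with open sets $\emptyset$, $[0,1]$ and $(t,1]$ for $t\in[0,1)$. For a non-empty countable set $I$ (finite or infinite) and $F\subset[0,1]^I$, let $F_{lsc}$ be $F$ with the topology induced from the product $([0,1]_{\mathrm{lsc}})^I$.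

A map $f:X\to[0,1]_{\mathrm{lsc}}$ is continuous exactly when all sets $\{f>t\}$ are open, that is, when $f$ is lower semicontinuous. The sets $\{z\in F:z_i>s\}$ form a subbase of $F_{lsc}$. So every lsc-open set is an upper set, and the lsc topology is coarser than the Euclidean one.

*Examples.* In $[0,1]_{\mathrm{lsc}}$ the closed sets are $\emptyset$ and $[0,t]$, $t\in[0,1]$, and $\overline{\{w\}}=[0,w]$. For $F=\{0,1\}\subset[0,1]$ the open sets are $\emptyset,\{1\},\{0,1\}$. For $F=\{(0,0),(1,0),(0,1)\}$ they are the five upper sets $\emptyset$, $\{(1,0)\}$, $\{(0,1)\}$, $\{(1,0),(0,1)\}$, $F$.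

**Definition ($T_0$, sober).** A space is $T_0$ if distinct points have distinct closures. A non-empty closed set $G$ is *irreducible* if it is not the union of two proper closed subsets; equivalently, any finitely many non-empty relatively open subsets of $G$ have a common point. A space is *sober* if every irreducible closed set is the closure of exactly one point.

*Examples.* $[0,1]_{\mathrm{lsc}}$ is sober, since its non-empty closed sets are $[0,t]=\overline{\{t\}}$. The subspace $[0,1)$ is $T_0$ but not sober: its proper closed subsets are $\emptyset$ and $[0,t]$ with $t<1$, so the whole space is irreducible, but $\overline{\{w\}}=[0,w]\neq[0,1)$ for every $w$.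

**Lemma 1.** Let $X,Y$ be sober and let $\Psi$ be an order isomorphism from the open sets of $X$ onto the open sets of $Y$. Then $X$ and $Y$ are homeomorphic.

*Proof.* An open $U\ne X$ has irreducible complement iff $U_1\cap U_2\subset U$ forces $U_1\subset U$ or $U_2\subset U$ for open $U_1,U_2$. This is a statement about the order alone, so $\Psi$ preserves it. By sobriety there is a bijection $h:X\to Y$ with $\Psi(X\setminus\overline{\{x\}})=Y\setminus\overline{\{h(x)\}}$. Now $x\in U$ iff $U\not\subset X\setminus\overline{\{x\}}$ iff $\Psi(U)\not\subset Y\setminus\overline{\{h(x)\}}$ iff $h(x)\in\Psi(U)$. So $h(U)=\Psi(U)$ for all open $U$. $\square$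

**Definition (primitive ideal space).** $\mathrm{Prim}(A)$ is the set of kernels of irreducible representations of $A$, with the hull-kernel (Jacobson) topology: its open sets are the sets $\{\mathfrak p:L\not\subset\mathfrak p\}$, $L$ an ideal of $A$.

Textbook facts: $L\mapsto\{\mathfrak p:L\not\subset\mathfrak p\}$ is an order isomorphism from the ideals of $A$ onto the open sets; this open set is homeomorphic to $\mathrm{Prim}(L)$, its complement to $\mathrm{Prim}(A/L)$; $\mathrm{Prim}(A)$ is $T_0$, and second countable if $A$ is separable; $\mathrm{Prim}(A)$ is a Baire space (Dixmier, *C\*-algebras*, Ch. 3; Pedersen, *C\*-algebras and their automorphism groups*, Sect. 4.3).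

*Examples.* $\mathrm{Prim}(C_0(X))=X$ for $X$ locally compact Hausdorff. Let $\mathcal K$ be the compact operators on $\ell^2$ and $\mathcal K^+=\mathcal K+\mathbb C1$. The ideals are $0,\mathcal K,\mathcal K^+$, and the primitive ones are $0$ and $\mathcal K$. The open sets are $\emptyset,\{0\},\{0,\mathcal K\}$, so $\mathrm{Prim}(\mathcal K^+)\cong\{0,1\}_{lsc}$, where the zero ideal corresponds to the point $1$.

**Definition (nuclear).** $A$ is *nuclear* (equivalently, amenable) if $A\otimes_{\max}D\to A\otimes_{\min}D$ is injective for every C\*-algebra $D$.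

*Examples.* Commutative C\*-algebras and $\mathcal K$ are nuclear. Textbook permanence facts: nuclearity passes to ideals, quotients, hereditary subalgebras, extensions, inductive limits, and from $B$ to $B\otimes\mathcal K$.

## 2. The four-segment curve and Theorem A

From now on C\*-algebras whose primitive ideal space we seek are separable. Let $F\subset[0,1]^2$ be the union of
$$\overline{(0,0)(1,0)},\quad \overline{(1,0)(1,1)},\quad \overline{(1/2,1)(1,1)},\quad \overline{(1/2,1/2)(1/2,1)} .$$
A moving point traces it: right from $(0,0)$ to $(1,0)$, up to $(1,1)$, left to $(1/2,1)$, down to $(1/2,1/2)$. In the Euclidean topology $F$ is an arc. The question, taken from "Spectra of C\*-algebras, classification", is: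

*Is $F_{lsc}$ the primitive ideal space of a separable amenable C\*-algebra?*

The answer is yes, and it comes from a more general statement.

**Theorem A.** Let $I$ be a non-empty countable set (finite or infinite) and let $F\subset[0,1]^I$ be non-empty and closed in the usual topology. Then there is a separable nuclear C\*-algebra $\mathcal T$ with $\mathrm{Prim}(\mathcal T)\cong F_{lsc}$.

**Small finite cases.** For $F=\{0,1\}$ take $\mathcal K^+$. For $F=\{(0,0),(1,0),(0,1)\}$ take $A=(\mathcal K\oplus\mathcal K)^+$. The ideals inside $\mathcal K\oplus\mathcal K$ are the four obvious ones. If an ideal $L$ contains $1+(k_1,k_2)$, then $L\cap(\mathcal K\oplus\mathcal K)$ contains all $((1+k_1)x,0)$ and $(0,(1+k_2)x)$ with $x\in\mathcal K$; these are not all $0$ in either coordinate, because $k_i\ne-1$. So $L\supset\mathcal K\oplus\mathcal K$ and $L=A$. There are five ideals. The primitive ones are $\mathcal K\oplus\mathcal K$ (quotient $\mathbb C$), $\mathcal K\oplus0$ and $0\oplus\mathcal K$ (quotients $\mathcal K^+$), but not $0$, since $(\mathcal K\oplus0)(0\oplus\mathcal K)=0$.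 The open set of the ideal $\mathcal K\oplus 0$ is $\{0\oplus\mathcal K\}$, and similarly with the summands exchanged, so $\mathrm{Prim}(A)\cong F_{lsc}$ with $\mathcal K\oplus\mathcal K$ corresponding to $(0,0)$.

In the four-segment curve two points will matter:
$$p_0=(1,1/2),\qquad q_0=(1/2,1/2)\le p_0 .$$
They are far apart along the arc, but comparable.

## 3. A quasi-metric for $F_{lsc}$

Let $F$ be as in Theorem A. This section replaces the lsc topology by an asymmetric distance. Enumerate $I\subset\{0,1,2,\dots\}$ and put
$$d(x,z)=\sup_i2^{-i}(x_i-z_i)_+,\qquad B(x,r)=\{z\in F:d(x,z)<r\}\quad(r>0).$$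
So $d(x,z)$ measures how far $z$ fails to lie above $x$.

*Example.* For the four-segment curve, $I=\{0,1\}$ and $d(x,z)=\max\{(x_0-z_0)_+,\tfrac12(x_1-z_1)_+\}$. We have $d(q_0,(1,0))=\tfrac14$, $d((1,0),q_0)=\tfrac12$, and $B(q_0,\tfrac18)=\{z\in F:z_0>\tfrac38,\ z_1>\tfrac14\}$.

**Lemma 2.**
(i) $d$ is Euclidean-continuous on $F\times F$; $d(x,w)\le d(x,z)+d(z,w)$; $d(x,z)=0\iff x\le z$.
(ii) The sets $B(x,r)$ are lsc-open and form a neighborhood base of $x$ in $F_{lsc}$.
(iii) The lsc-closure of $\{w\}$ is $\{z\in F:z\le w\}$; $F_{lsc}$ is $T_0$ and second countable.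
(iv) $F_{lsc}$ is sober.
(v) A subset of $F$ is lsc-open iff it is a Euclidean-open upper set.

*Proof.* (i) $d$ is a uniform limit of suprema over finitely many $i$, hence continuous. The triangle inequality follows from $(x_i-w_i)_+\le(x_i-z_i)_++(z_i-w_i)_+$. The last claim is clear.

(ii) Since $2^{-i}(x_i-z_i)_+\le2^{-i}$, only the finitely many $i$ with $2^{-i}\ge r$ impose a condition, and it reads $z_i>x_i-2^ir$. So $B(x,r)$ is lsc-open. If $x$ lies in a basic open set given by finitely many conditions $z_i>s_i$, choose $r>0$ with $2^ir\le x_i-s_i$ for these $i$. If $d(x,z)<r$, then $x_i-z_i<2^ir\le x_i-s_i$, so $z_i>s_i$.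

(iii) $z\in\overline{\{w\}}$ iff $w\in B(z,r)$ for all $r>0$ iff $d(z,w)=0$ iff $z\le w$. So points with equal closures are equal. Rational thresholds in the subbasic sets give a countable subbase.

(iv) Let $G$ be lsc-closed and irreducible. It is Euclidean-closed, hence Euclidean-compact. For $z_1,\dots,z_n\in G$ and $\varepsilon>0$ the non-empty relatively open sets $B(z_l,\varepsilon)\cap G$ have a common point. So the Euclidean-compact sets $\{w\in G:d(z,w)\le\varepsilon\}$ ($z\in G$, $\varepsilon>0$) have the finite intersection property. Hence there is $w\in G$ with $d(z,w)=0$ for all $z\in G$, so $G\subset\overline{\{w\}}\subset G$. The point is unique by $T_0$.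

(v) One direction was noted in Section 1. Let $V$ be a Euclidean-open upper set and $x\in V$. If no $B(x,\frac1n)$ lies in $V$, choose $z_n\notin V$ with $d(x,z_n)<\frac1n$ and, after passing to a subsequence, $z_n\to z$. Then $d(x,z)=0$, so $z\ge x$ and $z\in V$. As $V$ is open, $z_n\in V$ eventually, a contradiction. $\square$

## 4. AF-algebras and quasi-compact open sets

The small finite cases above were handled by AF-algebras, so one may try to build the algebra as an inductive limit of finite-dimensional ones. This cannot work. The obstruction is a shortage of quasi-compact open sets.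

**Lemma 3.** A quasi-compact upper set $K\subset F_{lsc}$ is Euclidean-closed.

*Proof.* Let $w\notin K$. For $z\in K$ we have $d(z,w)>0$, since otherwise $z\le w$ and $w\in K$. Put $r_z=d(z,w)/2$ and cover $K$ by finitely many $B(z_l,r_{z_l})$. For $w'$ Euclidean-near $w$ we have $d(z_l,w')>r_{z_l}$ for all $l$, so $w'\notin K$. $\square$

**Proposition 4.** No AF-algebra has the four-segment space $F_{lsc}$ as its primitive ideal space.

*Proof.* By Lemma 3 a quasi-compact open subset of $F_{lsc}$ is Euclidean-clopen. $F$ is an arc, hence connected, so $\emptyset$ and $F$ are the only quasi-compact open sets, and they are not a base.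

Let $A=\overline{\bigcup A_n}$ be AF, with $A_n$ finite-dimensional and increasing. An ideal $L$ of $A$ equals $\overline{\bigcup(L\cap A_n)}$, because $A_n/(L\cap A_n)\to A/L$ is isometric. Each $L\cap A_n$ is finite-dimensional, so it has a unit, which is a projection generating it. So $L$ is generated by projections, and it remains to see that the open set of the ideal generated by one projection $p$ is quasi-compact. Let this ideal be contained in the closure of the union of an upward directed family of ideals $L_\lambda$ (finite sums of the ideals of an open cover). Some $L_\lambda$ has distance less than $1$ from $p$. Then the image of $p$ in $A/L_\lambda$ is a projection of norm less than $1$, so it is $0$ and $p\in L_\lambda$. Thus $\mathrm{Prim}(A)$ has a base of quasi-compact open sets. $\square$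

## 5. Partial maps that go down, and the obstruction at $p_0$

Lemma 2(v) suggests another start. Take $B=C(F)$ with the Euclidean topology. Its ideals are $C_0(V)$, $V$ Euclidean-open; we want to keep only those with $V$ an upper set. Suppose $B$ sits in a larger algebra with an operator $T$ such that $T^*bT$ is essentially $b\circ\beta$ for a map $\beta$. If $L$ is an ideal of the larger algebra and $L\cap B=C_0(V)$, then for $b\in C_0(V)$ also $b\circ\beta\in C_0(V)$: if $p\notin V$ then $\beta(p)\notin V$. Enough such $\beta$, going down from $p$ to every point below $p$, will force $V$ to be an upper set. Here is the precise form.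

**Proposition 5.** Let $P$ be a locally compact second countable Hausdorff space with a preorder $\preceq$, and let $\beta_i:O_i\to P$ $(i\in\mathbb N)$ be continuous maps on open sets $O_i\subset P$ such that

* (D1) $\beta_i(p)\preceq p$ for all $p\in O_i$;
* (D2) for every $p\in P$, each $q\preceq p$ lies in the closure of $\{\beta_i(p):i\in\mathbb N,\ p\in O_i\}$.

Call $V\subset P$ an *up-set* if $q\in V$, $q\preceq p$ imply $p\in V$. Then there is a separable nuclear C\*-algebra $\mathcal T\supset B=C_0(P)$ such that $L\mapsto L\cap B$ is an order isomorphism from the ideals of $\mathcal T$ onto $\{C_0(V):V\subset P\text{ an open up-set}\}$, with inverse $J\mapsto(J)$, where $(J)$ is the ideal of $\mathcal T$ generated by $J$.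

The proof fills Sections 8–10.

**The case $F=[0,1]$.** Take $P=[0,1]$ with the Euclidean topology, $\preceq$ the usual order, and $\beta_c(p)=cp$ for rational $c\in[0,1]$. (D1) is clear, and $\{cp\}$ is dense in $[0,p]$, which is (D2). The open up-sets are $\emptyset$, $[0,1]$ and $(t,1]$: exactly the open sets of $[0,1]_{\mathrm{lsc}}$. So here Proposition 5 and Lemma 1 will give Theorem A at once (sobriety of $\mathrm{Prim}(\mathcal T)$ is checked in Section 11).

**Where this stops.** Take $P=F$, the four-segment curve, with $\preceq$ equal to $\le$. The points below $p_0=(1,\frac12)$ are the $(s,0)$, the $(1,s)$ with $s\le\frac12$, and $q_0$. The points below $(1,s)$ with $s<\frac12$ all lie in $C$, the union of the first two segments. Let $\beta:O\to F$ be continuous on a Euclidean-open $O\ni p_0$, with $\beta(p)\le p$. For $s\uparrow\frac12$ we have $\beta(1,s)\in C$, and $C$ is closed, so $\beta(p_0)\in C$. Every point of $C$ has distance at least $\frac12$ from $q_0$. So $q_0\le p_0$ is not in the closure of the points $\beta(p_0)$, and (D2) fails for every choice of partial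 maps.

The points $(1,s)$ with $s<\frac12$ are not above $q_0$, but $d(q_0,(1,s))=\frac12(\frac12-s)\to0$: they are above $q_0$ up to a small tolerance. We therefore replace $F$ by a space whose points are *descriptions* with recorded tolerances. The description "$q_0$, with tolerance $t$, then $(1,s)$" will denote the point $(1,s)$, but for small $t$ it will be close to the description "$q_0$". The condition that a finite list of points with strict tolerances can be continued by (the tail of) $p$ is an open condition on $p$. This gives the missing local maps.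

## 6. The space $P$ of descriptions with tolerances

Let $F$ be as in Theorem A.

**Definition.** $\bar P$ is the set of all sequences $p$ of one of two types:

* *finite of length $k\ge1$*: $p=(x_1,t_1,\dots,x_{k-1},t_{k-1},x_k)$ with all $t_j>0$; put $t_j=0$ for $j\ge k$;
* *infinite*: $p=(x_1,t_1,x_2,t_2,\dots)$ with all $t_j>0$.

Here $x_j\in F$, $t_1\le1$, and whenever $x_{j+1}$ exists (i.e. $t_j>0$),
$$d(x_j,x_{j+1})+2t_{j+1}\le t_j.\tag{1}$$

So always $t_{j+1}\le t_j/2$, and hence $t_j\to0$. (With the factor $1$ in place of $2$, constant tolerances would be allowed.) The point $x_m$ exists iff $m=1$ or $t_{m-1}>0$.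

*Example.* For the four-segment curve $(q_0,t,(1,s))$ with $0<t\le1$ is in $\bar P$ iff $\frac12(\frac12-s)_+\le t$.

Topologize $\bar P$ by the map
$$\Phi(p)=(x_1,t_1,t_1x_2,t_2,t_2x_3,\dots)\in[0,1]^I\times\prod_{j\ge1}\big([0,1]\times[0,1]^I\big),$$
with $t_jx_{j+1}:=0$ if $t_j=0$. It is injective: the $t_j$ can be read off, they determine the length, and $x_{j+1}$ is a coordinate divided by $t_j$. So $\bar P$ is metrizable, and:

$$p^n\to p\iff x_1^n\to x_1,\ \ t_j^n\to t_j\ \text{for all }j,\ \ x_{j+1}^n\to x_{j+1}\ \text{for all }j\text{ with }t_j(p)>0.\tag{2}$$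

In the last condition $x_{j+1}^n$ exists eventually; where $t_j(p)=0$, $t_j^nx_{j+1}^n\to0$ is automatic. If $t_k(p)=0$, then $t_j^n\to0$ for $j>k$ follows from $t_k^n\to0$. In particular each $t_j$ is continuous, and $x_{j+1}$ is continuous on the open set $\{t_j>0\}$. In the example, $(q_0,t,(1,s))\to(q_0)$ when $t\to0$.

**Step 1: $\bar P$ is compact.** This gives us a locally compact space to work on. Let $\Phi(p^n)\to(x_1,t_1,v_2,t_2,v_3,\dots)$. Then $x_1\in F$, $t_1\le1$ and $t_{j+1}\le t_j/2$. If $t_j>0$, then $x_{j+1}^n$ exists eventually, $x_{j+1}^n\to v_{j+1}/t_j=:x_{j+1}\in F$ as $F$ is closed, and (1) passes to the limit. If $t_j=0$, then $v_{j+1}=0$, and all later coordinates are $0$. So the limit is in $\Phi(\bar P)$, which is therefore closed in a compact metrizable space.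

Let $P=\{p\in\bar P:t_1(p)<1\}$, which is open in $\bar P$, hence a locally compact second countable Hausdorff space. (The strict inequality leaves room to enlarge $t_1$ slightly in Section 7.)

**Step 2: the point described by $p$.** We define $\pi:P\to F$. Summing (1), for $j<m$ with $x_m$ existing,
$$d(x_j,x_m)\le\sum_{i=j}^{m-1}(t_i-2t_{i+1})=t_j-\sum_{j<i<m}t_i-2t_m\le t_j.\tag{3}$$
For $p$ finite of length $k$ put $\pi(p)=x_k$. If $p$ is infinite, then $(x_j)$ converges. Indeed, let $a,b$ be cluster points of $(x_j)$ in the compact set $F$. From (3), letting $m\to\infty$ along a subsequence with $x_m\to b$, we get $d(x_j,b)\le t_j$. Letting $j\to\infty$ along a subsequence with $x_j\to a$, we get $d(a,b)\le0$, so $a\le b$. By symmetry $a=b$. Put $\pi(p)=\lim x_j$. By (3), whenever $x_j$ exists,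
$$d(x_j,\pi(p))\le t_j.\tag{4}$$
Moreover, for every $p\in P$ and $\varepsilon>0$ there is $m$ such that
$$x_m\text{ exists},\qquad t_m(p)<\varepsilon,\qquad d(\pi(p),x_m)<\varepsilon.\tag{5}$$
Take $m=k$ if $p$ has length $k$. Take $m$ large if $p$ is infinite, since then $d(\pi(p),x_m)\to d(\pi(p),\pi(p))=0$.

**Step 3: $\pi:P\to F_{lsc}$ is continuous.** This will make preimages of open sets open. Given $p$ and $r>0$, choose $m$ as in (5) with $\varepsilon=r/3$. For $p'$ near $p$ the point $x_m'$ exists, $d(x_m,x_m')<r/3$ and $t_m'<r/3$. By (4) for $p'$,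
$$d(\pi(p),\pi(p'))\le d(\pi(p),x_m)+d(x_m,x_m')+d(x_m',\pi(p'))<r .$$
Since the balls form a neighborhood base, $\pi$ is continuous. (It need not be Euclidean-continuous: $(q_0,t,(1,1))\to(q_0)$ as $t\to0$, but $\pi$ jumps from $(1,1)$ to $q_0$.)

Write $q\preceq p$ iff $\pi(q)\le\pi(p)$. This is a preorder on $P$.

**Lemma 6.** $U\mapsto\pi^{-1}(U)$ is an order isomorphism from the open sets of $F_{lsc}$ onto the open up-sets of $P$.

*Proof.* The length-one sequence $(x)\in P$ is mapped to $x$, so $\pi$ is surjective and the map is an order embedding. Its values are open by Step 3, and they are up-sets because open sets of $F_{lsc}$ are upper sets.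

For surjectivity let $V$ be an open up-set and $U=\pi(V)$. If $\pi(p)=\pi(q)$ with $q\in V$, then $q\preceq p$, so $p\in V$; hence $V=\pi^{-1}(U)$. To see that $U$ is open, let $x\in U$; then $(x)\in V$. For $0<\varepsilon<1$ and $d(x,z)\le\varepsilon$ we have $(x,\varepsilon,z)\in P$, and
$$\Phi(x,\varepsilon,z)=(x,\varepsilon,\varepsilon z,0,0,\dots)\to\Phi((x))\quad\text{uniformly in }z\text{ as }\varepsilon\to0 .$$
So for some $\varepsilon$ all these points lie in $V$, and $B(x,\varepsilon)\subset\pi(V)=U$. $\square$

## 7. Partial maps on $P$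

The aim is a countable family on $P$ with (D1) and (D2). The maps replace the beginning of a description by a fixed finite list and keep the tail.

Let $F_0\subset F$ be countable and Euclidean-dense. Let $\mathcal A$ be the countable set of all $a=(y_1,s_1,\dots,y_k,s_k)$, $k\ge1$, with $y_j\in F_0$, $s_j\in\mathbb Q$, $s_j>0$, $s_1<1$, and
$$d(y_j,y_{j+1})+2s_{j+1}<s_j\qquad(j<k).$$
For $a\in\mathcal A$ and $m\ge1$ let
$$O_{a,m}=\{p\in P:\ x_m\text{ exists},\ d(y_k,x_m)+2t_m<s_k\},$$
$$\beta_{a,m}:O_{a,m}\to P,\qquad\beta_{a,m}(p)=(y_1,s_1,\dots,y_k,s_k,x_m,t_m,x_{m+1},t_{m+1},\dots).$$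
(If $p$ has length $m$, the new sequence ends with $x_m$.) $O_{a,m}$ is open, because $x_m$ and $t_m$ are continuous on the open set where $x_m$ exists. The sequence $\beta_{a,m}(p)$ satisfies (1) and $s_1<1$, so it is in $P$. The map is continuous by (2): its first $2k$ entries are constant, $x_m$ is continuous on $O_{a,m}$, all $t_j$ are continuous, and $x_{j+1}$ is continuous where $t_j>0$. Since $p$ and $\beta_{a,m}(p)$ have the same tail, $\pi\circ\beta_{a,m}=\pi$. Enumerate these maps as $\beta_i:O_i\to P$, $i\in\mathbb N$.

*Example.* For the four-segment curve, with $q_0\in F_0$, $a=(q_0,s)$ and $m=1$, the map is $p\mapsto(q_0,s,x_1,t_1,\dots)$. It is defined at all $((1,s'))$ with $\frac12(\frac12-s')_+<s$, in particular at and near $(p_0)$, and $\beta_{a,1}((p_0))=(q_0,s,p_0)\to(q_0)$ as $s\to0$. This is the approximation that was impossible on $F$.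

**Lemma 7.** The maps $\beta_i$ satisfy (D1) and (D2): $\beta_i(p)\preceq p$, and for every $p\in P$ the set $\{\beta_i(p):p\in O_i\}$ is a dense subset of $\{q\in P:q\preceq p\}$.

*Proof.* (D1) holds since $\pi(\beta_i(p))=\pi(p)$. For (D2) let $q=(y_1,s_1,y_2,\dots)\preceq p$ and $l\ge1$. We approximate $q$ to order $l$.

*Make the inequalities strict.* Let $k$ be the length of $q$ if $q$ is finite (then $s_k=0$), and $k=l$ if $q$ is infinite. For small $\eta>0$ put $s_j'=s_j+\eta3^{-j}$, $1\le j\le k$. Then $s_1'<1$, and for $j<k$, by (1),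
$$d(y_j,y_{j+1})+2s_{j+1}'\le s_j+\tfrac23\eta3^{-j}<s_j'.$$
Also, by (4) and $\pi(q)\le\pi(p)$,
$$d(y_k,\pi(p))\le d(y_k,\pi(q))+d(\pi(q),\pi(p))\le s_k+0<s_k'.$$

*Pass to $\mathcal A$.* All these inequalities are strict and $d$ is continuous. Taking $\eta$ small and approximating the $y_j$ by points of $F_0$ and the $s_j'$ by rationals, we get $a_l=(y_1^{(l)},s_1^{(l)},\dots,y_k^{(l)},s_k^{(l)})\in\mathcal A$ with entries within $1/l$ of those of $q$ (for a fixed metric inducing the Euclidean topology of $F$) and with $d(y_k^{(l)},\pi(p))<s_k^{(l)}$.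

*Attach a tail of $p$.* By (5) there is $m$ such that $x_m(p)$ exists and
$$d(y_k^{(l)},x_m)+2t_m\le d(y_k^{(l)},\pi(p))+d(\pi(p),x_m)+2t_m<s_k^{(l)},$$
so $p\in O_{a_l,m}$. By (2), $\beta_{a_l,m}(p)\to q$ as $l\to\infty$: if $q$ is infinite, each fixed entry converges; if $q$ has length $k$, the first $k$ points and $k-1$ tolerances converge, the $k$-th tolerance $s_k^{(l)}$ tends to $0$, and later entries are irrelevant. $\square$

What remains is Proposition 5. In Sections 8–10, $P$, $\preceq$, $\beta_i$ are as in Proposition 5, and nothing else about them is used.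

## 8. The correspondence and its Fock module

**Hilbert modules.** A Hilbert $B$-module $M$ is a complete right $B$-module with a $B$-valued inner product, $\|\xi\|^2=\|\langle\xi,\xi\rangle\|$. $\mathcal L(M)$ denotes the adjointable operators, $\mathcal K(M)$ the closed span of the operators $w\mapsto x\langle y,w\rangle$. The direct sum $\bigoplus M_n$ consists of sequences with $\sum\langle\xi_n,\xi_n\rangle$ norm convergent. A correspondence is an $M$ with a $*$-homomorphism $\varphi:B\to\mathcal L(M)$. For a Hilbert module $M$ and a correspondence $N$, the tensor product $M\otimes_\varphi N$ is the completed span of $x\otimes y$ with $\langle x\otimes y,x'\otimes y'\rangle=\langle y,\varphi(\langle x,x'\rangle)y'\rangle$; in it $xb\otimes y=x\otimes\varphi(b)y$. The map $y\mapsto x\otimes y$ is adjointable, with adjoint $x'\otimes y\mapsto\varphi(\langle x,x'\rangle)y$, and $T\mapsto T\otimes1$ is a $*$-homomorphism $\mathcal L(M)\to\mathcal L(M\otimes_\varphi N)$.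

*Example.* For $O\subset P$ open, $C_0(O)$ is a Hilbert $C_0(P)$-module with $\langle f,g\rangle=\bar fg$. A continuous $\beta:O\to P$ makes it a correspondence by $(\varphi(b)g)(p)=b(\beta(p))g(p)$. In $C_0(O)\otimes_\varphi C_0(O)$ the tensor $f\otimes g$ can be identified with the function $p\mapsto f(\beta(p))g(p)$ on $O\cap\beta^{-1}(O)$: both sides have inner products $\bar g\,((\bar ff')\circ\beta)\,g'$.

**Step 1: the submodules $MJ$.** They describe what an ideal $J$ of $B=C_0(P)$ does to a module. Let $M$ be a Hilbert $B$-module and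
$$MJ:=\{\xi\in M:\langle\xi,\xi\rangle\in J\}.$$
First, every $\xi\in M$ factors as $\xi=\xi'h^{1/2}$ with $h=\langle\xi,\xi\rangle^{1/2}$. Let $g_n(s)=s^{1/2}/(s+\frac1n)$. For $f\in C_0((0,\infty))$ or, more generally, $f$ continuous on $[0,\infty)$ with $f(0)=0$, we have $\|\xi f(h)\|=\|hf(h)\|$. Since
$$|sg_n(s)-s^{1/2}|=\frac{s^{1/2}/n}{s+1/n}\le\tfrac12n^{-1/2},$$
$\|\xi g_n(h)-\xi g_m(h)\|=\|h(g_n-g_m)(h)\|$ shows that $(\xi g_n(h))$ is Cauchy. Let $\xi'$ be its limit. Then $\xi'h^{1/2}=\lim\xi h(h+\frac1n)^{-1}=\xi$, because $\|\xi-\xi h(h+\frac1n)^{-1}\|\le\sup_{s\ge0}\frac{s/n}{s+1/n}\le\frac1n$. Consequences: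

* $MJ=\{\xi'j:\xi'\in M,\ j\in J\}$. Indeed if $\langle\xi,\xi\rangle\in J$, then $h^{1/2}\in J$; conversely $\langle\xi'j,\xi'j\rangle=j^*\langle\xi',\xi'\rangle j\in J$.
* $\xi\in MJ$ iff $\langle\eta,\xi\rangle\in J$ for all $\eta\in M$. So $MJ$ is a closed submodule, and $T(MJ)\subset MJ$ for $T\in\mathcal L(M)$, since $T(\xi'j)=(T\xi')j$.
* $(\xi_n)\in(\bigoplus M_n)J$ iff $\xi_n\in M_nJ$ for all $n$, because $0\le\langle\xi_n,\xi_n\rangle\le\sum_k\langle\xi_k,\xi_k\rangle$ and ideals are closed and hereditary.

**Step 2: the correspondence.** It encodes all $\beta_i$, each with infinite multiplicity. Let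
$$E=\bigoplus_iC_0(O_i),\qquad(\varphi_0(b)g)(p)=b(\beta_i(p))g(p)\quad(g\in C_0(O_i)),$$
$$H=\ell^2(\mathbb N)\otimes E,\qquad\varphi=1\otimes\varphi_0 .$$
$H$ is the direct sum of countably many copies of $E$. Since $P$ is second countable, $B$ and $H$ are separable.

The factor $\ell^2(\mathbb N)$ is essential. If $P$ is one point and $\beta$ the identity, then without it $H=\mathbb C$, and the algebra constructed below is generated by the unilateral shift. It has the ideal $\mathcal K\ne0$ with $\mathcal K\cap B=\mathcal K\cap\mathbb C1=0$, so $L\mapsto L\cap B$ is not injective. With $\ell^2(\mathbb N)$ there are shifts in infinitely many orthogonal directions, and (8) below exploits this.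

**Step 3: the Fock module.** Let $H^0=B$, $H^n=H^{\otimes_\varphi n}$, $\mathcal F=\bigoplus_{n\ge0}H^n$, and $|x|=m$ for $x\in H^m$. We set up one product that covers all cases: for $x\in H^m$, $y\in H^n$ let $xy\in H^{m+n}$ be

* $x\otimes y$ if $m,n\ge1$;
* the right module action if $n=0$;
* the left action of $x\in B$ if $m=0$ (by $\varphi(x)$ on $H$ and $\varphi(x)\otimes1$ on $H^n$, $n\ge2$); the product of $B$ if $m=n=0$.

It is associative, and $\langle xy,x'y'\rangle=\langle y,\langle x,x'\rangle y'\rangle$ for $|x|=|x'|$, $|y|=|y'|$. For $m\ge1$ the products $xy$ with $|x|=m$, $|y|=n$ span a dense subspace of $H^{m+n}$.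

Let $T_xy=xy$. Then $T_x\in\mathcal L(\mathcal F)$: for $|x|=m\ge1$ the adjoint vanishes on $H^n$ for $n<m$ and satisfies $T_x^*(x'y)=\langle x,x'\rangle y$ for $|x'|=m$; and $T_b^*=T_{b^*}$ for $b\in B$. We have $\|T_b\|=\|b\|$, since $B$ acts faithfully on $H^0=B$. So we write $b$ for $T_b$ and regard $B\subset\mathcal L(\mathcal F)$. Directly from the definitions,
$$T_x^*T_{x'}=\langle x,x'\rangle\ \ (|x|=|x'|),\qquad T_xT_y=T_{xy},\qquad\|T_x\|=\|x\| .\tag{6}$$
Furthermore,
$$T_x^*T_y\in\{T_z:z\in H^{n-m}\}\qquad(|x|=m\le n=|y|).\tag{7}$$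
For $m=0$ this is $T_x^*T_y=T_{x^*y}$. For $m\ge1$ and $y=y'y''$ with $|y'|=m$ we have $T_x^*T_y=\langle x,y'\rangle T_{y''}=T_{\langle x,y'\rangle y''}$. The general case follows by linearity and because $z\mapsto T_z$ is isometric, so that the right side of (7) is closed.

**Step 4: the algebra $\mathcal T$.** Let $\mathcal T$ be the C\*-algebra generated by $B$ and $\{T_\xi:\xi\in H\}$ (the Toeplitz algebra of $H$). It is separable. *It is the closed linear span of the $T_xT_y^*$, $x\in H^m$, $y\in H^n$, $m,n\ge0$.* These elements lie in $\mathcal T$, since $H^m$ is the closed span of elementary tensors and $T_{\xi_1\otimes\dots\otimes\xi_m}=T_{\xi_1}\cdots T_{\xi_m}$. Their span is $*$-invariant. It is closed under multiplication: in $T_xT_y^*T_{x'}T_{y'}^*$ the middle is $T_z$ by (7) if $|y|\le|x'|$, and the product is $T_{xz}T_{y'}^*$; if $|y|>|x'|$, the middle is $T_z^*$ by the adjoint of (7), and the product is $T_xT_{y'z}^*$. The closure contains $B$ and each $T_\xi=\lim T_{\xi u_\lambda}=\lim T_\xi T_{u_\lambda}^*$, with $(u_\lambda)$ a self-adjoint approximate unit of $B$.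

**Step 5: the gauge action and its fixed points.** They reduce questions on $\mathcal T$ to the algebras $\mathcal K(H^m)$. Let $U_z=z^n$ on $H^n$ and $\gamma_z=\mathrm{Ad}\,U_z$ for $z\in\mathbb T$. Since $\gamma_z(T_xT_y^*)=z^{|x|-|y|}T_xT_y^*$, $\gamma$ is a point-norm continuous action on $\mathcal T$. Let
$$K_m=\overline{\mathrm{span}}\{T_xT_y^*:x,y\in H^m\},\qquad K_0=B .$$
An element of $K_m$ vanishes on $H^n$ for $n<m$. On $H^m$, $T_xT_y^*$ acts as $w\mapsto x\langle y,w\rangle$; on $H^{m+n}$, for $m\ge1$, it acts as that operator tensored with $1$. Hence the norm of an element of $K_m$ is its norm on $H^m$ (for $m=0$ because $\|T_b\|=\|b\|$), and $K_m\cong\mathcal K(H^m)$. By (7), as in Step 4, $K_iK_j\subset K_{\max(i,j)}$.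

So $C_n:=K_0+\dots+K_n$ is a C\*-algebra. Inductively, $C_{n-1}$ is a C\*-algebra, $C_{n-1}K_n$ and $K_nC_{n-1}$ lie in $K_n$, so $K_n$ is an ideal in the C\*-algebra generated by $C_{n-1}$ and $K_n$, and the sum of a C\*-subalgebra and an ideal is closed. Averaging $\int\gamma_z(\cdot)\,dz$ fixes $T_xT_y^*$ if $|x|=|y|$ and kills it otherwise. So the fixed-point algebra is $\mathcal T^\gamma=\overline{\bigcup_nC_n}$.

## 9. Nuclearity of $\mathcal T$

**Step 1: $\mathcal T^\gamma$ is nuclear.** This starts the argument from commutative $B$. $H^m$ is countably generated. By Kasparov's stabilization theorem it is a complemented submodule of $\ell^2\otimes B$, so $\mathcal K(H^m)$ is a corner of $B\otimes\mathcal K$, hence nuclear. $C_n$ is an extension of $C_n/K_n\cong C_{n-1}/(C_{n-1}\cap K_n)$ by $K_n$. By induction all $C_n$ are nuclear, and so is the inductive limit $\mathcal T^\gamma$.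

**Step 2: from $\mathcal T^\gamma$ to $\mathcal T$.** We pass up by averaging. Let $D$ be a C\*-algebra and $Q:\mathcal T\otimes_{\max}D\to\mathcal T\otimes_{\min}D$ the canonical surjection. Averaging the point-norm continuous actions $\gamma_z\otimes\mathrm{id}$ gives maps $\mathcal E$ on both sides with $\mathcal E\circ Q=Q\circ\mathcal E$.

$\mathcal E$ is faithful on positive elements: if $x\ge0$, $x\ne0$, choose a state $\omega$ with $\omega(x)>0$. Then $\omega(\mathcal E(x))=\int\omega((\gamma_z\otimes\mathrm{id})(x))\,dz>0$, the integrand being continuous, non-negative, and positive at $z=1$.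

$Q$ is injective on the range of $\mathcal E$. Indeed $\mathcal E(a\otimes d)=\big(\int\gamma_z(a)\,dz\big)\otimes d$, so the range of $\mathcal E$ on the left lies in the (closed) image of $\mathcal T^\gamma\otimes_{\max}D$. Since $\mathcal T^\gamma$ is nuclear, the composite $\mathcal T^\gamma\otimes_{\max}D\to\mathcal T\otimes_{\max}D\to\mathcal T\otimes_{\min}D$ is the inclusion $\mathcal T^\gamma\otimes_{\min}D\subset\mathcal T\otimes_{\min}D$, which is injective. So $Q$ is injective on the image of $\mathcal T^\gamma\otimes_{\max}D$.

Now let $x\ge0$ and $Q(x)=0$. Then $Q(\mathcal E(x))=\mathcal E(Q(x))=0$, so $\mathcal E(x)=0$ and $x=0$. The ideal $\ker Q$ contains no non-zero positive element, so it is $0$, and $\mathcal T$ is nuclear.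

## 10. The ideals of $\mathcal T$

This section proves the ideal statement of Proposition 5.

**Step (a): the vacuum compression, recovered inside $\mathcal T$.** The purpose is a formula that sees the $B$-part of $a\in\mathcal T$ using only multiplication by elements of $\mathcal T$ and limits, so that it respects ideals. Compressing $a$ to $H^0=B$ gives a contractive linear map $\mathsf E:\mathcal T\to\mathcal L(H^0)$ with $\mathsf E(b)=b$ for $b\in B$, and $\mathsf E(T_xT_y^*)=0$ unless $|x|=|y|=0$. So $\mathsf E$ takes values in $B$. For $x\in H^m$, $y\in H^n$, $a\in\mathcal T$,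
$$\mathsf E(T_x^*aT_y)=\langle x,ay\rangle,$$
because for $v,w\in B$ we have $\langle T_xv,aT_yw\rangle=\langle xv,a(yw)\rangle=v^*\langle x,ay\rangle w$.

Let $\xi,\xi'\in E$ and let $(e_n)$ be the standard basis of $\ell^2(\mathbb N)$. Claim:
$$\lim_nT_{e_n\otimes\xi}^*\,a\,T_{e_n\otimes\xi'}=\langle\xi,\varphi_0(\mathsf E(a))\xi'\rangle\quad\text{in norm}\qquad(a\in\mathcal T).\tag{8}$$
The maps $a\mapsto T_{e_n\otimes\xi}^*aT_{e_n\otimes\xi'}$ have norm at most $\|\xi\|\|\xi'\|$ for all $n$, so it suffices to take $a=T_xT_y^*$. If $|x|=|y|=0$, then $a=b\in B$ and the left-hand term is $\langle e_n\otimes\xi,e_n\otimes\varphi_0(b)\xi'\rangle=\langle\xi,\varphi_0(b)\xi'\rangle$ for every $n$. If $|x|\ge1$, then $\mathsf E(a)=0$, and by linearity and continuity we may take $x=hx'$ with $h=(h_n)_n\in H=\ell^2\otimes E$ and $|x'|=|x|-1$. Then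
$$T_{e_n\otimes\xi}^*T_x=\langle e_n\otimes\xi,h\rangle T_{x'}=\langle\xi,h_n\rangle T_{x'}\to0,$$
since $\|h_n\|\to0$. If $|y|\ge1$, then $T_y^*T_{e_n\otimes\xi'}\to0$ by taking adjoints.

**Step (b): if $L$ is an ideal and $L\cap B=C_0(V)$, then $V$ is an up-set.** This shows that the map of Proposition 5 has values in the right set. Put $J=L\cap B$. For $j\in J$ and $\xi\in C_0(O_i)\subset E$,
$$\langle\xi,\varphi_0(j)\xi\rangle=T_{e_1\otimes\xi}^*\,j\,T_{e_1\otimes\xi}\in L\cap B=J,$$
and at $p\in O_i$ this function is $|\xi(p)|^2j(\beta_i(p))$. So if $p\in O_i\setminus V$, choosing $\xi(p)\ne0$ gives $j(\beta_i(p))=0$ for all $j\in C_0(V)$, i.e. $\beta_i(p)\notin V$. Let $p\notin V$. The closed set $P\setminus V$ contains all $\beta_i(p)$ with $p\in O_i$, hence by (D2) all $q\preceq p$. So $V$ is an up-set.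

**Step (c): for an open up-set $V$ and $J=C_0(V)$, $(J)\cap B=J$.** The purpose is that generating an ideal does not enlarge $J$; for this we find a concrete ideal $N_J$ that contains $J$ and meets $B$ in $J$.

Let $j\in J$ and $g\in C_0(O_i)$. For $p\in O_i\setminus V$ we have $\beta_i(p)\preceq p$ by (D1), so $\beta_i(p)\notin V$ as $V$ is an up-set. So $(j\circ\beta_i)g$ vanishes at each $p\in O_i\setminus V$, and $\varphi_0(j)g\in C_0(O_i)J$. By Step 1 of Section 8 (direct sums), $\varphi(J)H\subset HJ$.

By induction $JH^n\subset H^nJ$ for $n\ge2$. For $\xi\in H$, $\eta\in H^{n-1}$ write $\varphi(j)\xi=\xi'j'$ with $j'\in J$. Then $j(\xi\otimes\eta)=\xi'j'\otimes\eta=\xi'\otimes j'\eta$, where $j'\eta\in H^{n-1}J$, say $j'\eta=\eta'j''$ with $j''\in J$. So $j(\xi\otimes\eta)=(\xi'\otimes\eta')j''\in H^nJ$, and $H^nJ$ is a closed subspace. Put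
$$N_J=\{a\in\mathcal T:a\mathcal F\subset\mathcal FJ\}.$$
It is closed; it is a left ideal by $T(\mathcal FJ)\subset\mathcal FJ$ for $T\in\mathcal T$, and a right ideal since $aT\mathcal F\subset a\mathcal F$. It contains $J$, since $JH^n\subset H^nJ$ for all $n\ge0$ (for $n=0$, $H^0J=J$). If $b\in N_J\cap B$, then $bB\subset J$, so $b\in J$. Thus $J\subset(J)\cap B\subset N_J\cap B=J$.

**Step (d): if $L$ is an ideal with $L\cap B=J=C_0(V)$, then $L\subset N_J$.** This is an upper bound for $L$. By (b), $V$ is an up-set. Let $a\in L$, $x\in H^m$, $y\in H^n$, and $c=\langle x,ay\rangle=\mathsf E(T_x^*aT_y)$. Since $T_x^*aT_y\in L$, (8) shows $\langle\xi,\varphi_0(c)\xi'\rangle\in L\cap B=J$ for all $\xi,\xi'\in E$. With $\xi=\xi'\in C_0(O_i)$ we get $c(\beta_i(p))=0$ for all $i$ and all $p\in O_i\setminus V$. Let $p\notin V$. Since $p\preceq p$, (D2) says that $p$ is in the closure of the points $\beta_i(p)$, so $c(p)=0$. Thus $c\in J$. By linearity and continuity $\langle x,ay\rangle\in J$ for all $x,y\in\mathcal F$. Taking $x=ay$ gives $\langle ay,ay\rangle\in J$, i.e. $ay\in\mathcal FJ$.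 So $a\in N_J$.

**Step (e): $N_J=(J)$ for $V$ an open up-set.** This makes the upper bound equal to the lower bound $(J)$. By (c), $(J)\subset N_J$. Let $a\in N_J$.

*Reduction to fixed points.* $N_J$ is closed and $\gamma$-invariant, since $U_z\mathcal FJ=\mathcal FJ$. So the spectral components $a_k=\int z^{-k}\gamma_z(a)\,dz$ are in $N_J$. By Fejér's theorem for $z\mapsto\gamma_z(a)$, $a$ is a norm limit of linear combinations of the $a_k$, so it suffices that $a_k\in(J)$. By the C\*-identity in $\mathcal T/(J)$ this is equivalent to $a_k^*a_k\in(J)$. As $\gamma_w(a_k)=w^ka_k$, we have $a_k^*a_k\in N_J\cap\mathcal T^\gamma$.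

*Reduction to $C_n$.* We have $N_J\cap\mathcal T^\gamma=\overline{\bigcup_n(N_J\cap C_n)}$. Indeed, let $b\in N_J\cap\mathcal T^\gamma$ and $c_n\in C_n$ with $c_n\to b$. Since $C_n/(N_J\cap C_n)\to\mathcal T/N_J$ is injective, hence isometric,
$$\mathrm{dist}(c_n,N_J\cap C_n)=\mathrm{dist}(c_n,N_J)\le\|c_n-b\|\to0 .$$

*Peeling off the $K_m$.* Let $c=k_0+\dots+k_n\in N_J$ with $k_i\in K_i$. We show $k_m\in(J)$ by induction on $m$. Suppose $k_0,\dots,k_{m-1}\in(J)\subset N_J$. Then $k_m+\dots+k_n\in N_J$, and it acts on $H^m$ as $k_m$, so $k_mH^m\subset H^mJ$. If $m=0$, then $k_0B\subset J$, so $k_0\in J$. Let $m\ge1$. Since $K_m$ has an approximate unit and $\mathrm{span}\{T_xT_y^*:x,y\in H^m\}$ is dense in $K_m$, $k_m$ is a limit of elements $k_mw$ with $w$ in this span. Moreover $k_mT_x=T_{k_mx}$ for $x\in H^m$: for $k_m=T_uT_v^*$ we have $T_uT_v^*T_x=T_u\langle v,x\rangle=T_{u\langle v,x\rangle}$, and the general case follows by linearity and continuity. Writing $k_mx=x'j$ with $j\in J$ (Step 1 of Section 8),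
$$k_mT_xT_y^*=T_{x'j}T_y^*=T_{x'}\,j\,T_y^*\in(J).$$
So $k_m\in(J)$. Hence $c\in(J)$, and $N_J=(J)$.

**Step (f): end of the proof of Proposition 5.** If $L$ is an ideal and $J=L\cap B=C_0(V)$, then $V$ is an open up-set by (b), and (d), (e) give $(J)\subset L\subset N_J=(J)$. So $L=(L\cap B)$. By (c), $(J)\cap B=J$ for every $J=C_0(V)$ with $V$ an open up-set. The two maps are mutually inverse, and both preserve inclusions. $\square$

## 11. Proof of Theorem A and the answer for the curve

Take $P,\preceq,\beta_i$ from Sections 6 and 7. By Lemma 7, Proposition 5 applies and gives a separable nuclear $\mathcal T$. The lattice of open sets of $\mathrm{Prim}(\mathcal T)$ is isomorphic to the lattice of ideals of $\mathcal T$, by Proposition 5 to the lattice of open up-sets of $P$, and by Lemma 6 to the lattice of open sets of $F_{lsc}$.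

$F_{lsc}$ is sober by Lemma 2. We check that $\mathrm{Prim}(\mathcal T)$ is sober, so that Lemma 1 applies. It is $T_0$. A non-empty closed irreducible subset is of the form $\mathrm{Prim}(\mathcal T/L)$. Since $\mathcal T/L$ is separable, this space is second countable, and it is a Baire space. By irreducibility every non-empty open subset of it is dense. So the intersection of the non-empty members of a countable base is non-empty, and any point in it has dense closure in $\mathrm{Prim}(\mathcal T/L)$. The point is unique by $T_0$. (The same argument applies to the algebra obtained in Section 5 for $F=[0,1]$.)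

By Lemma 1, $\mathrm{Prim}(\mathcal T)\cong F_{lsc}$. $\blacksquare$

With $|I|=2$ and $F$ the four-segment set: **$F_{lsc}$ is the primitive ideal space of a separable amenable C\*-algebra.** By Proposition 4 this algebra is not AF.

*A check with one point.* If $F=\{x\}$, then $d=0$ and $P$ is the set of sequences $(x,t_1,x,t_2,\dots)$ with $2t_{j+1}\le t_j$ and $t_1<1$, finite or infinite. All points of $P$ are equivalent under $\preceq$, so the only open up-sets are $\emptyset$ and $P$, and $\mathcal T$ is simple.

## 12. Open subspaces of $F_{lsc}$: Theorem B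

This complement is not needed for the curve; it says which spaces are covered.

**Definition.** A set is *saturated* if it is an intersection of open sets. A space is *locally quasi-compact* if every point has a neighborhood base of quasi-compact sets, and *coherent* if the intersection of two quasi-compact saturated sets is quasi-compact.

*Examples.* In $[0,1]_{\mathrm{lsc}}$ the saturated sets are the upper sets. The set $(s,1]$, $s<1$, is not quasi-compact (cover it by the $(s+\frac1n,1]$ with $s+\frac1n<1$), but $[s,1]$ is, since any open set containing $s$ contains it. So $[0,1]_{\mathrm{lsc}}$ is coherent. The space $\mathbb N\cup\{a,b\}$, with $\mathbb N$ discrete and open and with neighborhoods of $a$ (of $b$) those sets that contain $a$ (contain $b$) and all but finitely many $n$, is not coherent: $\mathbb N\cup\{a\}$ and $\mathbb N\cup\{b\}$ are open and quasi-compact, but $\mathbb N$ is not quasi-compact.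

**Theorem B.** Let $X$ be a non-empty, second countable, sober, locally quasi-compact, coherent space.

1. $X$ is homeomorphic to $F_{lsc}\setminus\{0\}$ for some closed $F\subset[0,1]^{\mathbb N}$ with $0\in F$. Conversely, every open subspace of every $F_{lsc}$ as in Theorem A is second countable, sober, locally quasi-compact and coherent.
2. $X\cong\mathrm{Prim}(A)$ for a separable nuclear C\*-algebra $A$.

We use the Hofmann–Mislove theorem in this form: in a sober space, (HM) a filtered intersection $K$ of quasi-compact saturated sets $K_\lambda$ is quasi-compact, and if $K\subset W$ with $W$ open, then some $K_\lambda\subset W$.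

**Step 1: functions on $X$.** We build enough lower semicontinuous functions with quasi-compact upper level sets. Let $\mathcal B$ be a countable base closed under finite unions. Write $U\ll V$ if $U\subset K\subset V$ for some quasi-compact saturated $K$. If $K\subset V$ with $K$ quasi-compact and $V$ open, then by local quasi-compactness each $x\in K$ has a quasi-compact neighborhood inside $V$, whose saturation is still quasi-compact and inside $V$, and whose interior contains a member of $\mathcal B$ around $x$. Finitely many of these members cover $K$. So there are $U'\in\mathcal B$ and $K'$ quasi-compact saturated with $K\subset U'\subset K'\subset V$. Thus $U\ll V$ implies $U\ll U'\ll V$ for some $U'\in\mathcal B$. Hence for each pair $U\ll V$ in $\mathcal B$ there are $W_r\in\mathcal B$ ($r\in[0,1]$ dyadic), $W_1=U$, $W_0=V$, with $W_{r'}\ll W_r$ for $r<r'$. Put $f(x)=\sup\{r:x\in W_r\}$ ($\sup\emptyset=0$). Then: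

* $f=1$ on $U$ and $f=0$ off $V$;
* $\{f>t\}=\bigcup_{r>t}W_r$ is open;
* for $0<t\le1$, $\{f\ge t\}=\bigcap_{r<t}W_r$ is quasi-compact saturated: for dyadic $r_n\uparrow t$ strictly and quasi-compact saturated $K_n$ with $W_{r_{n+1}}\subset K_n\subset W_{r_n}$, it equals the decreasing intersection $\bigcap K_n$, and (HM) applies.

**Step 2: the embedding.** Let $(f_i)$ enumerate these functions (with repetitions if necessary) and let $e=(f_i):X\to[0,1]^{\mathbb N}$. It is continuous for the lsc topology. If $x\in G$ with $G$ open, there are $U\ll V$ in $\mathcal B$ with $x\in U$, $V\subset G$ (apply the first part of Step 1 to $K=\{x\}$ inside a basic open set contained in $G$). The corresponding $f_i$ satisfies $f_i(x)=1$ and $\{f_i>\frac12\}\subset G$. As $X$ is $T_0$, $e$ is a homeomorphism onto $e(X)$ with the lsc topology, and $0\notin e(X)$.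

**Step 3: $F:=e(X)\cup\{0\}$ is closed.** This is where coherence enters. Let $e(x_n)\to y\ne0$ and put
$$K=\bigcap_{i:\,y_i>0}\{f_i\ge y_i\},\qquad G=\bigcap_i\{f_i\le y_i\}.$$
If $x\in K\cap G$, then $e(x)=y$. Suppose $K\cap G=\emptyset$. Then $K\subset\bigcup_i\bigcup_{\varepsilon>0}\{f_i>y_i+\varepsilon\}$. $K$ is the filtered intersection of the finite non-empty intersections of sets $\{f_i\ge y_i-\delta\}$ ($y_i>0$, $0<\delta<y_i$), which are quasi-compact by coherence, and saturated. By (HM) one of these finite intersections is contained in the open union, and it is itself quasi-compact, so finitely many of the open sets suffice. Decreasing the finitely many $\delta$'s and $\varepsilon$'s to common values, we get a finite non-empty $S\subset\{i:y_i>0\}$, a finite $S'$, and $\delta,\varepsilon>0$ with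
$$\bigcap_{i\in S}\{f_i\ge y_i-\delta\}\subset\bigcup_{i\in S'}\{f_i>y_i+\varepsilon\}.$$
For large $n$ the point $x_n$ is in the left side but not in the right side, a contradiction. So $F$ is closed, and $X\cong F_{lsc}\setminus\{0\}$. This is open in $F_{lsc}$, since $\overline{\{0\}}=\{z\in F:z\le0\}=\{0\}$.

**Step 4: the converse.** $F_{lsc}$ is second countable and sober by Lemma 2. It is locally quasi-compact: $\{z:d(x,z)\le r\}$ is Euclidean-compact, hence lsc-quasi-compact; it contains $B(x,r)$ and is contained in $B(x,2r)$. It is coherent: quasi-compact saturated sets are upper sets, so they are Euclidean-closed by Lemma 3, and the intersection of two of them is Euclidean-compact, hence quasi-compact.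

These properties pass to an open subspace $Y$. Second countability and local quasi-compactness are clear. If $G$ is closed and irreducible in $Y$, its closure in $F_{lsc}$ is irreducible, hence $\overline{\{w\}}$. As $Y$ is open and meets $\overline{\{w\}}$, $w\in Y$, and $G=Y\cap\overline{\{w\}}$ is the closure of $w$ in $Y$; uniqueness is $T_0$. A quasi-compact saturated subset of $Y$ is also one of $F_{lsc}$, because open subsets of $Y$ are open in $F_{lsc}$. This proves part 1.

**Step 5: part 2.** By Theorem A, $F_{lsc}\cong\mathrm{Prim}(\mathcal T)$ with $\mathcal T$ separable and nuclear. The open subset $X$ is the primitive ideal space of an ideal of $\mathcal T$, which is separable and nuclear. $\square$
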